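# A Boolean algebra that is $\Delta^0_{\omega+2}$-categorical but not relatively $\Delta^0_{\omega+2}$-categorical

## 1. Two copies of the finite–cofinite algebra

Let $F$ be the Boolean algebra of finite and cofinite subsets of $\omega$. The obvious copy $\mathcal F_0$ names an element by a finite set and a bit (the set itself, or its complement). Everything is decidable there, including whether an element is an atom.

Here is a second copy. Let $K$ be a noncomputable c.e. set with a fixed enumeration. For each $n$ let $E_n$ be the two-element algebra if $n\notin K$. If $n$ enters $K$ at stage $s$, let $E_n$ be the four-element algebra, whose two extra elements have the names $\langle n,s,0\rangle,\langle n,s,1\rangle$. Whether something is a name is decidable, because we only ask whether $n$ enters $K$ exactly at stage $s$. Let $\mathcal F_1$ consist of the sequences $(a_n)$, $a_n\in E_n$, that are eventually $0$ or eventually $1$. Each is a finite object, and the operations are computable. As the unit of $E_n$ is one atom or a join of two, $\mathcal F_1\cong F$. Let $e_n$ be $1$ at place $n$ and $0$ elsewhere. Then $e_n$ is an atom if and only if $n\notin K$. A computable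 isomorphism $\mathcal F_1\to\mathcal F_0$ would decide $K$, so there is none.

One jump repairs this. "$x$ is an atom" says $x\ne0$ and no $y$ satisfies $0<y<x$, so $\emptyset'$ decides it. With oracle $\emptyset'$ list the atoms of the two copies as $a_0,a_1,\dots$ and $b_0,b_1,\dots$. Given $x\in\mathcal F_1$, search until $x$ or $-x$ is written as a finite join of the $a_i$; send it to the corresponding join of the $b_i$, or to its complement. This is a $\emptyset'$-computable isomorphism. The recipe never used that the copies are computable: for arbitrary copies $\mathcal A,\mathcal B$ of $F$ it works with the jump of the two atomic diagrams as oracle. It works because the relevant properties of elements have definitions of low complexity.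

The question is whether this is always the reason. If all computable copies of a Boolean algebra are isomorphic at a certain level of complexity, must there be a recipe that also works for noncomputable copies? Let us say this precisely.

Structures are countable. A **presentation** (copy) of a structure is an isomorphic copy with universe $\omega$, or an initial segment of $\omega$ if the structure is finite. It is computable if its atomic diagram is. $\mathcal A\oplus\mathcal B$ is the join of the atomic diagrams. For a nonzero computable ordinal $\alpha$ and $X\subseteq\omega$ we use the Ash–Knight convention. If $\alpha=n<\omega$, then $\Delta^0_n(X)$ means computable from $X^{(n-1)}$. If $\alpha\ge\omega$, then $\Delta^0_\alpha(X)$ means computable from $X^{(\alpha)}=H^X_a$, where $a\in\mathcal O$ is a notation with $|a|_{\mathcal O}=\alpha$; the Turing degree does not depend on $a$. $\Delta^0_\alpha$ means $\Delta^0_\alpha(\emptyset)$.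

**Definition.** A computable structure is **$\Delta^0_\alpha$-categorical** if there is a $\Delta^0_\alpha$ isomorphism between any two of its computable presentations. It is **relatively $\Delta^0_\alpha$-categorical** if between any two presentations $\mathcal A,\mathcal B$, computable or not, there is a $\Delta^0_\alpha(\mathcal A\oplus\mathcal B)$ isomorphism.

The relative notion implies the plain one, since $\mathcal A\oplus\mathcal B$ is computable when $\mathcal A,\mathcal B$ are. We just saw that $F$ is relatively $\Delta^0_2$-categorical and not computably categorical. The latter agrees with a theorem of Goncharov and LaRoche: a computable Boolean algebra is computably categorical if and only if it has at most finitely many atoms, and the same holds for relative computable categoricity. For general structures the notions differ: Chisholm, Fokina, Goncharov, Harizanov, Knight and Miller showed that for every nonzero computable $\alpha$ there is a $\Delta^0_\alpha$-categorical structure that is not relatively $\Delta^0_\alpha$-categorical. For Boolean algebras, the "Research Statement" at http://www.math.uchicago.edu/~kach/mathematics/researchBAs.pdf contains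 the following.

**Conjecture.** For every (nonzero) computable ordinal $\alpha$, a (computable) Boolean algebra is $\Delta^0_\alpha$-categorical if and only if it is relatively $\Delta^0_\alpha$-categorical.

**Theorem 1.1.** There is a computable Boolean algebra that is $\Delta^0_{\omega+2}$-categorical but not relatively $\Delta^0_{\omega+2}$-categorical. (It is relatively $\Delta^0_{\omega+3}$-categorical.)

So the conjecture is false; it fails at $\alpha=\omega+2$. One level is enough to refute it, and nothing is claimed about other levels.

## 2. Oracles, infinitary formulas and Scott families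

Fix $X=\emptyset^{(\omega)}=\{\langle m,x\rangle:x\in\emptyset^{(m)}\}$, with a pairing such that $\langle m,x\rangle\ge m$, and $C=X''\equiv_T\emptyset^{(\omega+2)}$. Then $\Delta^0_{\omega+2}$ means computable in $C$. Also $\Sigma^0_\omega=\Sigma_1(X)$; $\Pi^0_{\omega+1}=\Pi_2(X)$, which is decidable in $C$; and $\Sigma^0_{\omega+2}=\Sigma_3(X)$, which is the same as c.e. in $C$.

BA means countable Boolean algebra in the language $\wedge,\vee,-,0,1$, possibly trivial ($0=1$). We identify elements of $B$ with clopen subsets of the Stone space $St(B)$. We say that $y$ bounds $x$ if $x\le y$, and $B|a$ is the algebra of elements $\le a$. A uniformly computable sequence of BAs may have uniformly computable universes, as in Section 1; infinite ones are transferred effectively to universe $\omega$.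

Recall computable infinitary formulas. $\Sigma_0$ and $\Pi_0$ formulas are the finitary quantifier-free ones. For $\alpha>0$ a computable $\Sigma_\alpha$ formula is a c.e. disjunction of formulas $\exists\bar y\,\chi$ with $\chi$ computable $\Pi_\beta$, $\beta<\alpha$; a computable $\Pi_\alpha$ formula is a c.e. conjunction of formulas $\forall\bar y\,\chi$ with $\chi$ computable $\Sigma_\beta$, $\beta<\alpha$. Without effectiveness we speak of infinitary $\Sigma_\alpha$ and $\Pi_\alpha$ formulas. Indices are taken along a fixed notation for $\omega+2$. For example, "$x$ is a finite join of atoms" is computable $\Sigma_2$: a disjunction over $n$ of "there are $y_1,\dots,y_n$ with join $x$, each an atom", and being an atom is $\Pi_1$. We use two published facts.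

**(F1)** (Ash–Knight, *Computable Structures and the Hyperarithmetical Hierarchy*, Ch. 7.) Truth of computable $\Sigma_\alpha$ ($\Pi_\alpha$) formulas in computable structures is $\Sigma^0_\alpha$ ($\Pi^0_\alpha$), uniformly. In particular, truth of computable formulas of finite level is decidable in $X$, uniformly in the formula and its level. Also there is a $C$-c.e. set $S$ such that for each index $m$ of a computable structure $\mathcal M$, computable $\Sigma_{\omega+2}$ formula $\varphi$ and tuple $\bar b$: $\langle m,\varphi,\bar b\rangle\in S$ if and only if $\mathcal M\models\varphi(\bar b)$.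

**(F2)** (Ash–Knight–Manasse–Slaman 1989; Chisholm 1990; Ash–Knight, Ch. 10.) A relatively $\Delta^0_\alpha$-categorical computable structure has a *formally $\Sigma^0_\alpha$ Scott family*: a $\Sigma^0_\alpha$ set of computable $\Sigma_\alpha$ formulas over a fixed finite tuple of parameters such that every tuple satisfies one of them, and tuples satisfying the same one are automorphic.

For $F$ a family without parameters works at $\alpha=2$: for a tuple $\bar x$, say which Boolean combinations of $\bar x$ are finite and of how many atoms each of these is the join. This is $\Sigma_2$, and two tuples with the same data differ by a permutation of the atoms.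

By (F2), to destroy relative $\Delta^0_{\omega+2}$-categoricity we must defeat every $C$-c.e. set of computable $\Sigma_{\omega+2}$ formulas, over every finite tuple of parameters.

## 3. Two points and an attribute that arrives late

Before building anything, let us see what kind of algebra could do this. Suppose the Stone space has *regions* $r=1,2,\dots$, each with two special points $p_{r,0},p_{r,1}$, and each special point has a set $A(r,\varepsilon)\subseteq\{1,2\}$ of *attributes*. Suppose we can arrange the following, all of which will be proved later.

1. If $A(r,0)\neq A(r,1)$ for all $r$ and the attributes are enumerated with oracle $C$, the resulting algebra $B_A$ has a computable copy. In every computable copy, $C$ decides whether an element contains a special point of region $r$, and "the only special point of region $r$ in $y$ has attribute $i$" is c.e. in $C$.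
2. If in each of two computable copies $C$ can select disjoint $y_0\ni p_{r,0}$ and $y_1\ni p_{r,1}$ for every $r$, then the copies are $C$-computably isomorphic.
3. $\Sigma_{\omega+2}$ formulas do not notice added attributes. If $\psi$ holds in $B_A$ of some $x$ with $p_{r,0}\in x$, $p_{r,1}\notin x$, and $A\subseteq A'$ pointwise, then $\psi$ holds of some such $x'$ in $B_{A'}$. If the inclusions hold outside $r$ and $A(r,0)\subseteq A'(r,1)$, $A(r,1)\subseteq A'(r,0)$, then $\psi$ holds in $B_{A'}$ of some $x''$ with $p_{r,1}\in x''$, $p_{r,0}\notin x''$.

*Doing nothing.* Let $A(r,0)=\{1\}$, $A(r,1)=\emptyset$ forever. A selector is found by searching for disjoint $y_0,y_1$, each containing a special point of region $r$, such that the one in $y_0$ has attribute $1$. But this search works in every copy, with the corresponding jump of the copy as oracle. By the argument of Section 13 this algebra is relatively $\Delta^0_{\omega+2}$-categorical.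

*Making the points equal.* When a formula $\psi$ of a putative Scott family is seen to hold of some $x$ containing $p_{r,0}$ but not $p_{r,1}$, give $p_{r,1}$ attribute $1$. By item 3, $\psi$ now holds also of an element containing $p_{r,1}$ and not $p_{r,0}$. But both points now have attribute set $\{1\}$. Their neighborhoods are isomorphic, an automorphism exchanges the points, and the Scott family is not contradicted.

*Changing both at once.* So go from $(\{1\},\emptyset)$ to $(\{1,2\},\{1\})$. The points remain different, $\{1\}\subseteq\{1\}$ still lets $\psi$ move to $p_{r,1}$, and the Scott family is defeated. Now selectors are in trouble. In an unchanged region nothing has attribute $2$, so only attribute $1$ can be used as a test. In a changed region attribute $1$ holds on both sides, so a pair found with this test may be the wrong way round, and one must use attribute $2$. To know which test to use, one must know whether the region will ever change, and the set of changing regions is only c.e. in $C$. Here the direct construction stops producing selectors.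

*Waiting.* First give attribute $2$ to $p_{r,0}$ alone, so the state is $(\{1,2\},\emptyset)$. In a computable structure $M_j$ the search with attribute $1$ has found a first pair $(y_0,y_1)$. Wait until attribute $2$ is enumerated for $y_0$, and only then give attribute $1$ to $p_{r,1}$. Since $p_{r,1}$ never gets attribute $2$, in a copy of the final algebra this pair is correct whether or not the region acts. And if $M_j$ is a copy of the final algebra, the wait is finite: if we waited forever, $p_{r,1}$ would never get attribute $1$, the first pair would be correct, and attribute $2$ would show up on $y_0$.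

A region can wait for finitely many $M_j$ only, and some of these may not be copies at all and may never respond. If the region waits for all of them it may wait forever, and the Scott family survives. This is the last obstacle. It is overcome by letting each region carry a *guess* about which of its finitely many structures keep responding, and where the others get stuck. One region carries the right guess and defeats the Scott family. For a fixed true copy $M_j$, the selector must cope with regions whose guess is wrong, and we shall see that it can.

The proof thus has three parts: build the algebras (Sections 4–7), prove items 2 and 3 (Sections 8 and 9), and run the construction with guesses (Sections 10–13).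

## 4. Point types, blob types and cones

The purpose of this section is a supply of small BAs ("cones") classified by finite bookkeeping. Each point of the Stone space gets a type, and the type says which types accumulate at the point. There are two kinds. A point of *point type* is not a limit of points of its own type; a point of *blob type* is.

**Definition 4.1.** Let $T$ consist of the *point types* $s_k,t_k$ $(k<\omega)$, $z_r$ $(r\ge1)$, $p_{r,A}$ $(r\ge1,\ A\subseteq\{1,2\})$ and the *blob types* $\theta$, $u_k,w_k$ $(2\le k\le\omega)$, with down-sets

* ${\downarrow}s_k=\{s_j:j<k\}$, ${\downarrow}t_k=\{\theta,s_0\}\cup\{t_j:j<k\}$, ${\downarrow}z_r=\{\theta\}\cup\{s_j:j\le r\}$;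
* ${\downarrow}\theta=\emptyset$, ${\downarrow}u_k=\{s_j:j<k\}$, ${\downarrow}w_k=\{\theta,s_0\}\cup\{t_j:j<k\}$;
* ${\downarrow}p_{r,A}=\{\theta,z_r\}\cup\{s_j,t_j:j<\omega\}\cup\{u_k,w_k:2\le k<\omega\}\cup\{u_\omega:1\notin A\}\cup\{w_\omega:2\notin A\}$.

Write $\sigma<\tau$ for $\sigma\in{\downarrow}\tau$.

Think of $s_0$ as an isolated point, $s_k$ as a point of Cantor–Bendixson rank $k$, and $\theta$ as a point of an atomless piece. The $t_k$ repeat the $s_k$ pattern starting from $\theta$ and $s_0$. The types $u_k,w_k$ are blobs at which all $s_j$, resp. $t_j$, with $j<k$ accumulate. The type $z_r$ names the region. The attributes are negative: attribute $1$ of a $p_r$-point means that no $u_\omega$-points accumulate at it, attribute $2$ that no $w_\omega$-points do.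

Inspection of the list shows that $\sigma\in{\downarrow}\tau$ implies ${\downarrow}\sigma\subseteq{\downarrow}\tau$, and that $\tau\notin{\downarrow}\tau$. For instance $t_j\in{\downarrow}w_k$ with $j<k$, and ${\downarrow}t_j=\{\theta,s_0\}\cup\{t_i:i<j\}\subseteq{\downarrow}w_k$. So $<$ is a strict partial order. It is well-founded because the rank $s_k\mapsto k$, $\theta\mapsto 0$, $t_k\mapsto k+1$, $z_r\mapsto r+1$, $u_k\mapsto k$, $w_k\mapsto k+1$ for $k<\omega$, $u_\omega,w_\omega\mapsto\omega$, $p_{r,A}\mapsto\omega+1$ strictly increases along $<$.

**Lemma 4.2.** (D1) Two point types with the same down-set are equal; likewise two blob types. (D2) No $\rho\in T$ has ${\downarrow}\rho={\downarrow}\kappa\cup\{\kappa\}$ with $\kappa$ a blob type.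

*Proof.* (D1) Point types: ${\downarrow}s_k$ omits $\theta$ and has $k$ elements. The other point types have $\theta$ in their down-sets. ${\downarrow}t_k$ omits $s_1$ and has $k+2$ elements. ${\downarrow}z_r$ contains $s_1$ (as $r\ge1$) and no $t_j$, and determines $r$. ${\downarrow}p_{r,A}$ contains $s_1$ and $t_0$, and determines $r$ and $A$. Blob types: ${\downarrow}\theta=\emptyset$; ${\downarrow}u_k$ is nonempty, omits $\theta$ and determines $k$; ${\downarrow}w_k$ contains $\theta$ and determines $k$.

(D2) No down-set equals $\{\theta\}$, since every down-set containing $\theta$ contains $s_0$. If $\kappa\in\{u_k,w_k\}$ belongs to ${\downarrow}\rho$, then $\rho=p_{r,A}$ for some $r,A$, so $z_r\in{\downarrow}\rho$; but $z_r\notin{\downarrow}\kappa\cup\{\kappa\}$. $\square$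

Let $T_0=T\setminus\{p_{r,A}:r,A\}$ and $T_{fin}=T_0\setminus\{u_\omega,w_\omega\}$. For $\tau\in T_{fin}$ the set ${\downarrow}\tau$ is a finite subset of $T_{fin}$. No $p_{r,A}$ lies in any down-set.

**Definition 4.3.** A *typing* of an open $O\subseteq St(B)$ is a map $typ:O\to T$ such that for each $x\in O$ with $typ(x)=\tau$:

* (T1) some neighborhood $V\subseteq O$ of $x$ has $typ(V\setminus\{x\})\subseteq{\downarrow}\tau$ if $\tau$ is a point type, and $typ(V\setminus\{x\})\subseteq{\downarrow}\tau\cup\{\tau\}$ if $\tau$ is a blob type;
* (T2) every neighborhood of $x$ contains points of each type $\sigma\in{\downarrow}\tau$ and, if $\tau$ is a blob type, another point of type $\tau$.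

A *typed BA* has a typing of its whole Stone space. A clopen $V\subseteq O$ is a *$\tau$-cone* if either $\tau$ is a point type, exactly one point of $V$ has type $\tau$ and the others have types in ${\downarrow}\tau$; or $\tau$ is a blob type, at least one point of $V$ has type $\tau$ and all points have types in ${\downarrow}\tau\cup\{\tau\}$. A typed BA is a $\tau$-cone if its unit is.

The conditions are local, so typings restrict to open subsets and transfer along homeomorphisms. Example: the Stone space of the algebra $F$ of Section 1 is $\omega$ with one limit point. Giving the isolated points type $s_0$ and the limit point type $s_1$ is a typing, and $F$ is an $s_1$-cone. The atomless algebra, with every point of type $\theta$, is a $\theta$-cone.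

The next two lemmas are the tools for cutting and pasting.

**Lemma 4.4.** Let $O$ be typed.

* (a) Each $x\in O$ has arbitrarily small clopen neighborhoods that are $typ(x)$-cones.
* (b) A clopen subset of a $\tau$-cone that contains a $\tau$-point is a $\tau$-cone.
* (c) A finite nonempty union of $\kappa$-cones, $\kappa$ a blob type, is a $\kappa$-cone.
* (d) Every clopen $V\subseteq O$ is a finite disjoint union of cones, whose types are types of points of $V$.

*Proof.* (a) Any clopen neighborhood of $x$ inside the $V$ of (T1) is one, since $\tau\notin{\downarrow}\tau$. (b) and (c) are immediate from the definition. (d) By (a) and compactness, $V$ is a finite disjoint union of clopen subsets of cones. So let $W$ be a clopen subset of a $\tau$-cone; we use induction on $\tau$. If $W$ has a $\tau$-point, it is a $\tau$-cone by (b). Otherwise all types in $W$ are $<\tau$. Cover $W$ by cones inside $W$, of types $<\tau$. By compactness $W$ is a finite disjoint union of clopen subsets of such cones, and the induction hypothesis applies. A cone contains a point of its type, which gives the last assertion. $\square$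

**Lemma 4.5.** Let $V$ be a $\tau$-cone.

* (a) Every finite partition of $V$ refines to one consisting of $\tau$-cones (exactly one if $\tau$ is a point type, at least one if a blob type) and cones of types in ${\downarrow}\tau$.
* (b) For every finite list $\sigma_1,\dots,\sigma_n\in{\downarrow}\tau$ and every $m\ge1$ ($m=1$ if $\tau$ is a point type), $V$ has a partition into cones of types $\sigma_1,\dots,\sigma_n$ and $m$ $\tau$-cones.

*Proof.* (a) Parts with a $\tau$-point are $\tau$-cones by 4.4(b). The other parts have only types in ${\downarrow}\tau$, and 4.4(d) applies to them.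

(b) Choose distinct $\tau$-points $v_1,\dots,v_m\in V$; for blob types there are infinitely many by (T2). One after another, choose for each $i$ a $\sigma_i$-point near $v_1$, outside the cones already chosen, and a $\sigma_i$-cone around it that avoids $v_1,\dots,v_m$ and the earlier cones. This is possible: $V$ minus the earlier cones is a neighborhood of $v_1$, so (T2) gives the point, which is none of the $v$'s because $\sigma_i\neq\tau$, and 4.4(a) gives the cone. Split the remainder into $m$ clopen sets each containing one $v_i$; these are $\tau$-cones by 4.4(b). $\square$

The next lemma makes the type a complete invariant of a cone.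

**Lemma 4.6.** Any two $\tau$-cones are isomorphic.

*Proof.* We do a back-and-forth with finite partitions $(a_i),(b_i)$ of the two units into cones, $a_i$ and $b_i$ having the same type $\tau_i$. We start with the units. Given a clopen $x$ on the first side, at least one of $a_i\wedge x$, $a_i-x$ contains a $\tau_i$-point. If both do, then $\tau_i$ is a blob type and both are $\tau_i$-cones; split $b_i$ into two $\tau_i$-cones by 4.5(b). If exactly one does, it is a $\tau_i$-cone, and the other is a finite (possibly empty) disjoint union of cones of types in ${\downarrow}\tau_i$ by 4.4(d); split $b_i$ accordingly by 4.5(b). Alternate sides. In the limit every element is a join of members of some partition, cones are nonzero, and the correspondence of pieces gives an isomorphism. $\square$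

The next lemma says that types are not extra structure. This is what makes "automorphisms preserve types" true.

**Lemma 4.7.** A typing of $O$ is unique. Hence isomorphisms preserve types.

*Proof.* Let $typ,typ'$ be typings of $O$. By induction on $\tau$ we show $typ(x)=\tau\iff typ'(x)=\tau$ for all $x\in O$; by symmetry we show $\Rightarrow$. Let $typ(x)=\tau$, let $V$ be a clopen neighborhood of $x$ as in (T1) for $typ$, and $F=\{y\in V:typ(y)=\tau\}$. On $V\setminus F$ we have $typ\in{\downarrow}\tau$, so $typ'=typ$ there by the induction hypothesis. For $y\in F$ put $\rho=typ'(y)$. Then $\rho\notin{\downarrow}\tau$, again by the induction hypothesis. Every $\sigma\in{\downarrow}\tau$ occurs arbitrarily near $y$ for $typ$, hence for $typ'$, so $\sigma\in{\downarrow}\rho\cup\{\rho\}$ by (T1) for $typ'$; as $\rho\notin{\downarrow}\tau$, we get ${\downarrow}\tau\subseteq{\downarrow}\rho$.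

*$\tau$ a point type.* Then $F=\{x\}$. Let $\rho=typ'(x)$. The other points of $V$ have $typ'\in{\downarrow}\tau$, and $\rho\notin{\downarrow}\tau$. So no other point of $V$ has $typ'$-type $\rho$, and $\rho$ is not a blob type. By (T2) for $typ'$, every type in ${\downarrow}\rho$ occurs at a point of $V\setminus\{x\}$, so ${\downarrow}\rho\subseteq{\downarrow}\tau$. Hence ${\downarrow}\rho={\downarrow}\tau$ and $\rho=\tau$ by (D1).

*$\tau$ a blob type.* By (T2), $F$ has no isolated points. Suppose $G=\{y\in F:typ'(y)\ne\tau\}\ne\emptyset$. Take $y\in G$ with $\rho=typ'(y)$ minimal, and let $W\subseteq V$ be a (T1)-neighborhood of $y$ for $typ'$. Points of $W\cap G$ have $typ'\in{\downarrow}\rho\cup\{\rho\}$, hence $typ'=\rho$ by minimality. So all $typ'$-values in $W$ lie in ${\downarrow}\tau\cup\{\tau,\rho\}$. By (T2) for $typ'$ we get ${\downarrow}\tau\subseteq{\downarrow}\rho\subseteq{\downarrow}\tau\cup\{\tau\}$. By (D2), ${\downarrow}\rho={\downarrow}\tau$. Since $\rho\ne\tau$, (D1) shows that $\rho$ is a point type. Then $typ'(W\setminus\{y\})\subseteq{\downarrow}\tau$, while points of $F$ have $typ'\notin{\downarrow}\tau$. So $W\cap F=\{y\}$, and $y$ is isolated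 in $F$, a contradiction. So $G=\emptyset$ and $typ'(x)=\tau$.

For the last assertion, pull the typing back along the isomorphism and use uniqueness. $\square$

## 5. Weak sums and tree algebras

This section builds a computable $\tau$-cone for every $\tau$: one operation creates a point type, another a blob type.

**Definition 5.1 (weak sum).** For nontrivial $E_n$ $(n<\omega)$ let $\sum^w_nE_n$ consist of the sequences in $\prod E_n$ that are eventually $0$ or eventually $1$.

Its Stone space is the one-point compactification of $\bigsqcup St(E_n)$; the new point is the *vertex*. Elements have normal forms $(a_0,\dots,a_{n-1};\epsilon)$, $\epsilon\in\{0,1\}$, with $a_{n-1}\neq\epsilon$ if $n>0$. So the weak sum is uniformly computable from a uniformly computable sequence, and whether the vertex lies in an element ($\epsilon=1$) is decidable. Up to isomorphism it depends only on the space $\bigsqcup St(E_n)$. So summands may be reordered, and a summand $E\times F$ with $E,F$ nontrivial may be replaced by two summands $E,F$. Both copies in Section 1 are weak sums.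

**Definition 5.2 (tree algebra).** For nontrivial $E_i$ let $\eta(E_i:i<\omega)$ be the direct limit of
$$\mathcal D_n=\prod_{|u|<n}\prod_{i\le|u|}E_i^{(u)}\times\prod_{|u|=n}\{0,1\}\qquad(u\in2^{<\omega},\ E_i^{(u)}\text{ a copy of }E_i),$$
where $\mathcal D_n\to\mathcal D_{n+1}$ is the identity on the old factors and sends the atom $[u]$, $|u|=n$, to the join of the units of $E_i^{(u)}$ $(i\le n)$, of $[u0]$ and of $[u1]$.

In words: take the binary tree and hang copies of $E_0,\dots,E_{|u|}$ at each node $u$. The maps are injective. The Stone space is the inverse limit, that is,
$$2^\omega\sqcup\bigsqcup_u\bigsqcup_{i\le|u|}St(E_i)^{(u)},$$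
where the attached copies are open, and $[u]$ consists of all branches through $u$ and everything attached at nodes $\supseteq u$; the sets $[u]$ with $u$ an initial segment of a branch form a neighborhood base of that branch. An element of $\mathcal D_{n+1}$ is in the image of $\mathcal D_n$ if and only if, for each $u$ of length $n$, its coordinates at $E^{(u)}_i$ $(i\le n)$, $[u0]$, $[u1]$ are all $0$ or all $1$. This is decidable, so $\eta$ is uniformly computable from a uniformly computable sequence. For example, if all $E_i$ are two-element, we get an algebra with isolated points hung at every node, accumulating at every branch.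

**Lemma 5.3.** (a) Let $\tau$ be a point type. If the $E_n$ are typed with types in ${\downarrow}\tau$, and each $\sigma\in{\downarrow}\tau$ occurs in infinitely many $E_n$, then $\sum^wE_n$ is a $\tau$-cone with vertex of type $\tau$. (b) Let $\kappa$ be a blob type. If the $E_i$ are typed with types in ${\downarrow}\kappa$, and each $\sigma\in{\downarrow}\kappa$ occurs in some $E_i$, then $\eta(E_i)$ is a $\kappa$-cone, branches having type $\kappa$.

*Proof.* The summands and attached copies are open, so their typings remain correct. (a) Every neighborhood of the vertex contains almost all $E_n$, which gives (T2); (T1) is clear. (b) Every $[u]$ contains other branches, and a copy of every $E_i$ because $E_i$ is attached at every node of length $\ge i$. This is (T2), and (T1) holds since all types are in ${\downarrow}\kappa\cup\{\kappa\}$. $\square$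

By recursion we get uniformly computable $\tau$-cones $c(\tau)$, $\tau\in T$: $c(s_0)$ is the two-element algebra and $c(\theta)$ the countable atomless algebra; for other point types, $c(\tau)=\sum^w$ of $\omega$ copies of each $c(\sigma)$, $\sigma\in{\downarrow}\tau$; for other blob types, $c(\kappa)=\eta$ of a listing of the $c(\sigma)$, $\sigma\in{\downarrow}\kappa$. So $c(s_1)$ is $F$, and $c(u_2)$ is the binary tree with isolated points and copies of $F$ hung on it.

## 6. The algebras $B_A$ and the complexity of their points

Now we assemble the algebra and show that its features are recognized by formulas of controlled complexity.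

**Definition 6.1.** An *array* is a map $A:\{1,2,\dots\}\times\{0,1\}\to\mathcal P(\{1,2\})$ with $A(r,0)\ne A(r,1)$ for all $r$. For $R\ge1$ let
$$B_A^R=\textstyle\sum^w\big[\,\omega\text{ copies of }c(u_\omega),\ \omega\text{ copies of }c(w_\omega),\ c(p_{r,A(r,\varepsilon)})\ (r\ge R,\ \varepsilon<2)\,\big],\qquad B_A=B_A^1.$$
Let $\infty$ be the vertex, and $p_{r,\varepsilon}$ the unique point of type $p_{r,A(r,\varepsilon)}$.

The point is unique since $A(r,0)\neq A(r,1)$ and no $p$-type lies in a down-set. The complement of $\{\infty\}$ is typed, and its points other than the $p_{r,\varepsilon}$ have types in $T_0$. For example, for the array with $A(r,0)=\{1\}$ and $A(r,1)=\emptyset$, every neighborhood of $p_{r,1}$ contains $u_\omega$-points, a small neighborhood of $p_{r,0}$ contains none, and $w_\omega$-points accumulate at both.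

**Lemma 6.2.** (a) No open neighborhood of $\infty$ has a typing. Isomorphisms between algebras $B_A$ preserve $\infty$ and types; automorphisms of $B_A$ fix every $p_{r,\varepsilon}$. (b) Points of type $z_r$ lie only in the two $p$-summands with index $r$, and an infinite set of $z_r$-points can accumulate only at $p_{r,0}$ or $p_{r,1}$.

*Proof.* (a) By Lemma 4.7 such a typing would agree with the given one off $\infty$. By (T1) at $\infty$, infinitely many types $p_{r,A(r,\varepsilon)}$ would lie in ${\downarrow}\rho\cup\{\rho\}$ for some $\rho$. But no $p$-type lies in a down-set. So $\infty$ is the only point without a typable neighborhood, hence preserved by isomorphisms, and types are preserved by Lemma 4.7 off $\infty$. Since each type $p_{r,A(r,\varepsilon)}$ occurs once, automorphisms fix $p_{r,\varepsilon}$.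

(b) $z_r\in{\downarrow}\tau$ only for $\tau=p_{r,\cdot}$, which gives the first part. Some neighborhood of $\infty$ omits these two summands, so $\infty$ is not an accumulation point. At a point of type $\tau$ accumulation of $z_r$-points requires $z_r\in{\downarrow}\tau$, or $\tau=z_r$ a blob type, by (T1). As $z_r$ is a point type, $\tau=p_{r,\cdot}$. $\square$

So in every copy of $B_A$ the points $\infty$ and $p_{r,\varepsilon}$ are well defined.

**Formulas.** These make sense in any BA. For $\tau\in T_{fin}$, recursively, $J_\tau(x)$ says that $x$ is a finite (possibly empty) disjoint join of elements each satisfying $\mathrm{Cone}_\sigma$ for some $\sigma\in{\downarrow}\tau$, and $\mathrm{Cone}_\tau(a)$ is the conjunction of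

1. $\neg J_\tau(a)$;
2. for a point type, $\forall x\le a\,(J_\tau(x)\vee J_\tau(a-x))$; for a blob type, $\forall x\le a\,\big(J_\tau(x)\vee\exists y\le x\,(\neg J_\tau(y)\wedge\neg J_\tau(x-y))\big)$;
3. $\forall x\le a\,\big(J_\tau(x)\vee\bigwedge_{\sigma\in{\downarrow}\tau}\exists y\le x\,\mathrm{Cone}_\sigma(y)\big)$.

For $\tau=s_0$ the formula $J_{s_0}(x)$ says $x=0$, and the conjunction says that $a$ is an atom. "Bounds a $\sigma$-cone" means bounding an element that satisfies $\mathrm{Cone}_\sigma$. Further:

* $E_u(x)$: $x$ is a finite disjoint join of $s_k$- and $u_k$-cones, $k<\omega$. $E_w(x)$: $x$ is a finite disjoint join of $\theta$-, $s_0$-, $t_k$- and $w_k$-cones, $k<\omega$.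
* $\mathrm{Cone}_{u_\omega}(a)$: $a$ bounds no $\theta$-cone and no $u_k$-cone $(2\le k<\omega)$, and $\neg E_u(a)$. $\mathrm{Cone}_{w_\omega}(a)$: $a$ bounds no $s_1$-cone and no $w_k$-cone $(2\le k<\omega)$, and $\neg E_w(a)$.
* $\mathrm{NoU}(x)$: every $y\le x$ bounds a $\theta$-cone or satisfies $E_u(y)$. $\mathrm{NoW}(x)$: every $y\le x$ bounds an $s_1$-cone or satisfies $E_w(y)$.
* $\mathrm{Cell}_r(a)$: for every $n$, $a$ bounds $n$ disjoint $z_r$-cones.
* $\alpha_1^r(a)$: $\exists x\le a\,(\mathrm{Cell}_r(x)\wedge\mathrm{NoU}(x))$. $\alpha_2^r(a)$: $\exists x\le a\,(\mathrm{Cell}_r(x)\wedge\mathrm{NoW}(x))$.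

**Lemma 6.3.** In $B_A$:

* (a) for $\tau\in T_0$: $\mathrm{Cone}_\tau(a)$ iff $\infty\notin a$ and $a$ is a $\tau$-cone;
* (b) $\mathrm{NoU}(x)$ iff $x$ has no $u_\omega$-point; $\mathrm{NoW}(x)$ iff $x$ has no $w_\omega$-point;
* (c) $\mathrm{Cell}_r(a)$ iff $a$ contains $p_{r,0}$ or $p_{r,1}$;
* (d) if $a$ contains $p_{r,\varepsilon}$ but not $p_{r,1-\varepsilon}$, then $\alpha_i^r(a)$ iff $i\in A(r,\varepsilon)$;
* (e) $\infty\notin a$ iff $\exists R\,\forall r\ge R\ \neg\mathrm{Cell}_r(a)$.

*Proof.* (a) First let $\tau\in T_{fin}$; we use induction on $\tau$. By 4.4(d) and the induction hypothesis, $J_\tau(x)$ holds iff $\infty\notin x$ and all points of $x$ have types in ${\downarrow}\tau$. Let $F$ be the set of points of $a$ that are $\infty$ or have type $\notin{\downarrow}\tau$. For $x\le a$ then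
$$J_\tau(x)\iff x\cap F=\emptyset.\tag{1}$$

Suppose $\infty\notin a$ and $a$ is a $\tau$-cone. Then $F$ is the set of $\tau$-points of $a$. It is nonempty, so 1 holds. For a point type it is a single point, so one of $x$, $a-x$ misses it. For a blob type, an $x$ that meets $F$ contains two $\tau$-points by (T2), and some $y\le x$ separates them. This is 2. An $x$ that meets $F$ contains $\sigma$-points and hence $\sigma$-cones for each $\sigma\in{\downarrow}\tau$, which is 3.

Conversely assume $\mathrm{Cone}_\tau(a)$.

*Point type.* By 1 and 2, $F=\{v\}$: two points of $F$ could be separated by some $x$, and then both $x$ and $a-x$ would meet $F$. If $v=\infty$, then almost all $p_{r,\varepsilon}$ would be in $a$, hence in $F$; so $v\ne\infty$. Let $\rho=typ(v)\notin{\downarrow}\tau$. The points of $a$ other than $v$ have types in ${\downarrow}\tau$. So $\rho$ does not occur elsewhere in $a$ and is a point type, and ${\downarrow}\rho\subseteq{\downarrow}\tau$ by (T2). By 3, each $\sigma\in{\downarrow}\tau$ occurs in every neighborhood of $v$, and $\sigma\ne\rho$, so $\sigma\in{\downarrow}\rho$ by (T1). Hence ${\downarrow}\rho={\downarrow}\tau$, so $\rho=\tau$ by (D1),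 and $a$ is a $\tau$-cone.

*Blob type.* By 1–3 and (1), $F\neq\emptyset$ has no isolated points, and each neighborhood of each point of $F$ contains points of all types in ${\downarrow}\tau$. Suppose $F''=\{y\in F\setminus\{\infty\}:typ(y)\ne\tau\}\neq\emptyset$. Take $y\in F''$ with $\rho=typ(y)$ minimal, and a (T1)-neighborhood $W\subseteq a\setminus\{\infty\}$ of $y$. Points of $W\cap F''$ have type $\rho$ by minimality, so all types in $W$ lie in ${\downarrow}\tau\cup\{\tau,\rho\}$, and ${\downarrow}\rho\subseteq{\downarrow}\tau\cup\{\tau\}$. Each $\sigma\in{\downarrow}\tau$ occurs near $y$, and $\sigma\neq\rho$ because $\rho\notin{\downarrow}\tau$, so ${\downarrow}\tau\subseteq{\downarrow}\rho$. By (D2), ${\downarrow}\rho={\downarrow}\tau$. As $\rho\neq\tau$, $\rho$ is a point type by (D1). So the points of $W\setminus\{y\}$ have types in ${\downarrow}\tau$, and $y$ is isolated in $F$, a contradiction. So $F''=\emptyset$. Then $\infty\notin a$, since otherwise points $p_{r,\varepsilon}\in a$ would be in $F''$. So all points of $a$ have types in ${\downarrow}\tau\cup\{\tau\}$, type $\tau$ occurs as $F\ne\emptyset$, and $a$ is a $\tau$-cone.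

By this and 4.4(d), $E_u(x)$ iff $\infty\notin x$ and all points of $x$ have types $s_k,u_k$ $(k<\omega)$; and $E_w(x)$ iff $\infty\notin x$ and all points have types $\theta,s_0,t_k,w_k$ $(k<\omega)$.

*$\tau=u_\omega$.* The types $\tau$ with $\theta\notin{\downarrow}\tau\cup\{\tau\}$ are $s_k$, $u_k$ $(k<\omega)$ and $u_\omega$, and $\infty$ is a limit of $\theta$-points. So if $a$ bounds no $\theta$-cone, then $\infty\notin a$ and only these types occur in $a$. If moreover $a$ bounds no $u_k$-cone, only $s_k$ and $u_\omega$ occur, and $\neg E_u(a)$ says that a $u_\omega$-point does occur. So $a$ is a $u_\omega$-cone. Conversely a $u_\omega$-cone has only types $s_k,u_\omega$ and has a $u_\omega$-point, so it satisfies the formula.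

*$\tau=w_\omega$.* The types $\tau$ with $s_1\notin{\downarrow}\tau\cup\{\tau\}$ are $\theta,s_0,t_k,w_k$ $(k<\omega)$ and $w_\omega$. (This uses $k\ge2$ in $u_k$ and $r\ge1$ in $z_r$.) And $\infty$ is a limit of $s_1$-points. So if $a$ bounds no $s_1$-cone and no $w_k$-cone, then $\infty\notin a$ and only $\theta,s_0,t_k,w_\omega$ occur; $\neg E_w(a)$ says that $w_\omega$ occurs. The converse is clear as before.

(b) If $x$ has a $u_\omega$-point, then a $u_\omega$-cone $y\le x$ bounds no $\theta$-cone and fails $E_u$, so $\mathrm{NoU}(x)$ fails. If $x$ has no $u_\omega$-point, then any $y\le x$ that bounds no $\theta$-cone has $\infty\notin y$ and only types $s_k,u_k$ $(k<\omega)$, so $E_u(y)$. NoW is the same with $s_1$ for $\theta$ and $E_w$ for $E_u$.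

(c) $\mathrm{Cell}_r(a)$ says that $a$ has infinitely many $z_r$-points. By compactness these accumulate in $a$, by 6.2(b) at $p_{r,0}$ or $p_{r,1}$. The converse holds by (T2).

(d) By (c), the $x\le a$ with $\mathrm{Cell}_r(x)$ are those containing $p_{r,\varepsilon}$. If $1\in A(r,\varepsilon)$, some neighborhood of $p_{r,\varepsilon}$ has no $u_\omega$-points, by (T1). If $1\notin A(r,\varepsilon)$, every neighborhood has some, by (T2). Apply (b). The same with $2$ and $w_\omega$.

(e) If $\infty\in a$, then $a$ contains almost all summands. Otherwise $a$ meets only finitely many. Apply (c). $\square$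

**Lemma 6.4.** Uniformly for computable BAs: $\mathrm{Cone}_\tau$ ($\tau\in T_{fin}$, uniformly in $\tau$) and $\mathrm{Cell}_r$ are computable in $X$; $E_u,E_w$ are $\Sigma_1(X)$; $\mathrm{Cone}_{u_\omega},\mathrm{Cone}_{w_\omega},\mathrm{NoU},\mathrm{NoW}$ are decidable in $C$; $\alpha_i^r$ is c.e. in $C$.

*Proof.* By recursion on the finite set ${\downarrow}\tau$, $\mathrm{Cone}_\tau$ is a computable formula of a finite level computable from $\tau$; so is $\mathrm{Cell}_r$, from $r$. Use (F1). Hence $E_u,E_w$ are $\Sigma_1(X)$. The formulas $\mathrm{Cone}_{u_\omega},\mathrm{Cone}_{w_\omega}$ are conjunctions of $\Pi_1(X)$ conditions. NoU and NoW have the form $\forall\,\Sigma_1(X)$, so they are $\Pi_2(X)$, decidable in $C=X''$. Finally $\alpha_i^r$ is $\exists\,\Pi_2(X)$, that is $\Sigma_3(X)$, c.e. in $C$. $\square$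

## 7. Computable copies from attributes enumerated in $C$

Attributes are $\Sigma_3(X)$ facts about $B_A$. The aim of this section is the converse: every array enumerated by $C$ is realized by a computable algebra. We want to write "$i\notin A(r,\varepsilon)$" as "infinitely many instances of a $\Pi_1(X)$ condition hold", and turn each instance into a cone that is a $u_\omega$-cone if the instance is true and a $u_k$-cone for a finite $k$ if it is false. The first lemma makes witnesses unique, so that we can count.

**Lemma 7.1.** Uniformly, from a $\Pi_{2i}$ predicate $H(u,w)$ ($i\ge0$; $\Pi_0$ means computable) we get a $\Pi_{2i}$ predicate $\hat H(N,v)$ such that for each $N$ at most one $v$ satisfies $\hat H(N,v)$, and one exists iff $\forall u\le N\,\exists w\,H(u,w)$. The same holds with "$\Pi_1(X)$" for "$\Pi_{2i}$".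

*Proof.* Let $H^\circ(N,w')$ say that $w'$ codes $(w_u)_{u\le N}$ with $H(u,w_u)$ for all $u\le N$. If $i=0$, let $\hat H(N,v)$ say that $v$ is the least such $w'$. Otherwise write $H^\circ(N,w')\iff\forall z\,K(N,w',z)$ with $K\in\Sigma_{2i-1}$ (resp. $X$-computable). Let $P(z')$ be the condition $\forall w''<w'\,\exists z<z'\,\neg K(N,w'',z)$, which is monotone in $z'$. Let $\hat H(N,\langle w',z'\rangle)$ say that $H^\circ(N,w')$ and $z'$ is least with $P(z')$. The second clause is the conjunction of $P(z')$, which is $\Pi_{2i-1}$, and, if $z'>0$, of $\neg P(z'-1)$, which is $\Sigma_{2i-1}$ (resp. both are $X$-computable). So $\hat H$ is $\Pi_{2i}$ (resp. $\Pi_1(X)$). $P(z')$ says that no $w''<w'$ is a witness, so $w'$ is the least witness, and $z'$ is then determined. If a witness exists, the least one has such a $z'$. $\square$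

For $x\in\{s,t\}$, a *rank-$\rho$ $x$-algebra* is a typed BA in which an $x_\rho$-point occurs and all points have types in $\{s_i:i\le\rho\}$ (for $x=s$), resp. $\{\theta,s_0\}\cup\{t_i:i\le\rho\}$ (for $x=t$). For example, $F$ is a rank-1 $s$-algebra.

The next lemma codes the truth of a decreasing list of sentences into a rank. Try one sentence first. Let $D_1$ be $\forall u\exists w\,H(u,w)$ with $H$ computable. For each pair $(u,v)$ take a summand $c(s_1)$ if $\hat H(u,v)$, and $c(s_0)$ if not, and form the weak sum. If $D_1$ is true, every $u$ has its $v$, so there are infinitely many summands $c(s_1)$, and the vertex has type $s_2$: rank $2$. If $D_1$ is false, only finitely many pairs satisfy $\hat H$, so almost all summands are $c(s_0)$, the vertex has type $s_1$, and the rank is $1$. For longer lists we iterate.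

**Lemma 7.2.** Uniformly in $x\in\{s,t\}$, $L$ and indices of $\Pi_{2i}$ sentences $D_i$ $(1\le i\le L)$ with $D_L\Rightarrow\dots\Rightarrow D_1$, one gets a computable rank-$(1+m)$ $x$-algebra $C^x(D_1,\dots,D_L)$, where $m=\max(\{0\}\cup\{i:D_i\text{ true}\})$.

*Proof.* Recursion on $L$. For $L=0$ take $c(x_1)$. Let $L\ge1$. For $0\le i<L$ write $D_{i+1}\iff\forall u\exists w\,H_i(u,w)$ with $H_i\in\Pi_{2i}$. Let $Y$ be the set of tuples $y=(l,u,v_l,v_{l-1},\dots,v_0)$ with $0\le l<L$. Put $N_l=u$ and, for $i<l$, $N_i=\langle l,u,v_l,\dots,v_{i+1}\rangle$ (injective coding). Let
$$D_0^y=\hat H_0(N_0,v_0),\qquad D_i^y=D_i\wedge\bigwedge_{i'\le i}\hat H_{i'}(N_{i'},v_{i'})\quad(1\le i\le l).$$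
$D_i^y$ is $\Pi_{2i}$, and $D^y_{i+1}\Rightarrow D^y_i$. Let $C_y=c(x_0)$ if $D_0^y$ fails (decidable), and $C_y=C^x(D_1^y,\dots,D_l^y)$ otherwise. Let $C^x(D_1,\dots,D_L)=\sum^w_{y\in Y}C_y$. For $0\le i<L$ we claim:

(i) *If $D_{i+1}$ is true, infinitely many $y$ have $l\ge i$ and $D_i^y$.* Take $l=i$ and any $u$. Since $D_1,\dots,D_{i+1}$ are true, each $\hat H_{i'}(N,\cdot)$ with $i'\le i$ has a solution for every $N$. So we can choose successively $v_l,v_{l-1},\dots,v_0$ with $\hat H_{i'}(N_{i'},v_{i'})$. This gives one $y$ for each $u$.

(ii) *If $D_{i+1}$ is false, only finitely many $y$ have $l\ge i$ and $D_i^y$.* For some $u_0$, $\hat H_i(N,v)$ implies $N<u_0$. So $N_i<u_0$, which leaves finitely many $(l,u,v_l,\dots,v_{i+1})$ (recall $l<L$). Then $v_i$ is determined by $N_i$, then $v_{i-1}$ by $N_{i-1}$, and so on down to $v_0$.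

By induction $C_y$ has rank $0$ if $D_0^y$ fails, and rank $1+\max(\{0\}\cup\{1\le i\le l:D_i^y\})$ otherwise. Since $D_i^y\Rightarrow D_i$ for $i\ge1$, this is $\le1+m$. Rank $\ge m+1$ means $l\ge m$ and $D_m^y$. Only finitely many $y$ satisfy this: if $m<L$, use (ii) with $i=m$; if $m=L$, there are none, as $l<L$. Infinitely many $C_y$ have rank exactly $m$: if $m\ge1$, infinitely many have rank $\ge m$ by (i) with $i=m-1$; if $m=0$, almost all have rank $0$. Hence almost all $C_y$ have only types in ${\downarrow}x_{m+1}$, and each type in ${\downarrow}x_{m+1}={\downarrow}x_m\cup\{x_m\}$ occurs in infinitely many $C_y$, namely at or near an $x_m$-point. So the vertex has type $x_{m+1}$. The finitely many exceptional summands have rank $1+m$. So the whole algebra has rank $1+m$. $\square$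

The next lemma lets the list become infinite, which reaches level $\omega$.

**Lemma 7.3.** Uniformly from an index of a $\Pi_1(X)$ sentence $Q$ we get computable BAs $K^u(Q),K^w(Q)$: if $Q$ is true they are a $u_\omega$-cone and a $w_\omega$-cone; if $Q$ is false they are a $u_k$-cone and a $w_k$-cone for some finite $k\ge2$.

*Proof.* $\neg Q$ says that some fixed oracle computation halts with oracle $X$. For $i\ge1$ let $D_i$ say: no $c<i$ codes such a halting computation with all oracle answers correct for $X$. We code so that codes exceed all queried numbers $\langle m,x\rangle\ge m$. So for $c<i$ the queries concern $\emptyset^{(m)}$ with $m<c\le i-1$, and $D_i$ is decidable from $\emptyset^{(i-1)}$ uniformly; thus it is uniformly $\Delta^0_i$, so $\Pi_{2i}$. The $D_i$ decrease, and $Q\iff\forall i\,D_i$. Let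
$$K^u(Q)=\eta(C^s(D_1,\dots,D_j):j<\omega),\qquad K^w(Q)=\eta(C^t(D_1,\dots,D_j):j<\omega).$$
If $Q$ is true, the attached ranks are $1+j$, so exactly the types in ${\downarrow}u_\omega$, resp. ${\downarrow}w_\omega$, occur in the attached algebras, and Lemma 5.3(b) applies. If $Q$ is false and $m=\max(\{0\}\cup\{i:D_i\})$, the attached ranks are $1+\min(j,m)$, so exactly the types in ${\downarrow}u_{m+2}$, resp. ${\downarrow}w_{m+2}$, occur; take $k=m+2$. $\square$

**Proposition 7.4.** If $A$ is an array such that $\{(r,\varepsilon,i):i\in A(r,\varepsilon)\}$ is c.e. in $C$, then $B_A$ has a computable copy.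

*Proof.* "$i\notin A(r,\varepsilon)$" is $\Pi_3(X)$, say $\forall u\exists w\,H(u,w)$ with $H\in\Pi_1(X)$, uniformly in $(r,\varepsilon,i)$. Let $Q_i(r,\varepsilon,\langle N,v\rangle)=\hat H(N,v)$, a $\Pi_1(X)$ condition by Lemma 7.1. If $i\notin A(r,\varepsilon)$, each $N$ has exactly one $v$; otherwise only finitely many $N$ have one. So $i\notin A(r,\varepsilon)$ iff $Q_i(r,\varepsilon,n)$ holds for infinitely many $n$.

Let $\mathrm{cell}(r,\varepsilon)$ be the weak sum of $\omega$ copies of each $c(\sigma)$, $\sigma\in\{\theta,z_r\}\cup\{s_k,t_k:k<\omega\}\cup\{u_k,w_k:2\le k<\omega\}$, and of all $K^u(Q_1(r,\varepsilon,n))$ and $K^w(Q_2(r,\varepsilon,n))$, $n<\omega$. Infinitely many summands are $u_\omega$-cones iff $1\notin A(r,\varepsilon)$; infinitely many are $w_\omega$-cones iff $2\notin A(r,\varepsilon)$. If there are only finitely many $u_\omega$-cone summands, split them off, and likewise for $w_\omega$. By Lemma 5.3(a) what remains is a $p_{r,A(r,\varepsilon)}$-cone. So $\mathrm{cell}(r,\varepsilon)$ is the product of a $p_{r,A(r,\varepsilon)}$-cone and finitely many $u_\omega$- and $w_\omega$-cones. Hence the computable BA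
$$\textstyle\sum^w[\,\omega\text{ copies of }c(u_\omega),\ \omega\text{ copies of }c(w_\omega),\ \mathrm{cell}(r,\varepsilon)\ (r\ge1,\ \varepsilon<2)\,]$$
is isomorphic to $B_A$, after regrouping summands and by Lemma 4.6: the split-off cones join the $\omega$ copies already there. $\square$

The extra $u_\omega$- and $w_\omega$-cones split off here are the reason for including $\omega$ copies of each in $B_A$.

## 8. Isomorphisms from selectors

Here we prove that telling $p_{r,0}$ from $p_{r,1}$ is the only obstacle to a $C$-computable isomorphism.

**Definition 8.1.** For a copy $\mathcal N$ of $B_A$, a *correct selector* is a function $r\mapsto(y_{r,0},y_{r,1})$ with $y_{r,0}\wedge y_{r,1}=0$ and $p_{r,\varepsilon}\in y_{r,\varepsilon}$ $(r\ge1,\varepsilon<2)$.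

**Proposition 8.2.** If $\mathcal N,\mathcal N'$ are computable copies of $B_A$ having correct selectors computable in $C$, then there is a $C$-computable isomorphism $\mathcal N\to\mathcal N'$.

The proof is a back-and-forth with labels. Why not label by the type? $C$ cannot decide $A(r,\varepsilon)$; it can only enumerate it. So the label must avoid $A$, and it must still determine the element up to isomorphism. Call the $p_{r,\varepsilon}$ the $p$-points. An element $a$ may carry these labels:

* label $\tau\in T_0$: $\infty\notin a$ and $a$ is a $\tau$-cone;
* label $(r,\varepsilon,\beta)$, $\beta\subseteq\{1,2\}$: $\infty\notin a$; $p_{r,\varepsilon}$ is the only $p$-point in $a$; $a$ has no $z_{r'}$-points for $r'\ne r$; $1\in\beta$ iff $a$ has a $u_\omega$-point; $2\in\beta$ iff $a$ has a $w_\omega$-point;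
* label $(\infty,R)$: $\infty\in a$; the $p$-points in $a$ are exactly the $p_{r,\varepsilon}$ with $r\ge R$, $\varepsilon<2$; $a$ has no $z_r$-points with $r<R$.

For example, a $p_{r,\{1\}}$-cone around $p_{r,0}$ has label $(r,0,\{2\})$. Joined with a disjoint $u_\omega$-cone it has label $(r,0,\{1,2\})$, which is also a label of $p_{r,\emptyset}$-cones in another algebra $B_{A'}$. Only the same $A$ on both sides makes the label sufficient.

**Step 1.** *The purpose is to see that $C$ decides labels, uniformly.* Label $\tau$ is $\mathrm{Cone}_\tau(a)$, by 6.3(a) and 6.4. "$\infty\notin a$" is $\Sigma_2(X)$ by 6.3(e), hence decidable in $C$. Label $(r,\varepsilon,\beta)$ is equivalent to: $\infty\notin a$; $\mathrm{Cell}_r(a\wedge y_{r,\varepsilon})$, which says $p_{r,\varepsilon}\in a$; $\neg\mathrm{Cell}_r(a\wedge y_{r,1-\varepsilon})$; for all $r'\neq r$, $a$ bounds no $z_{r'}$-cone (a $\Pi_1(X)$ condition, which also excludes $p_{r',0},p_{r',1}$); and the conditions on $\beta$, given by NoU and NoW. Label $(\infty,R)$ is equivalent to: $\infty\in a$; $\forall r\ge R\ \neg\mathrm{Cell}_r(-a)$ (a $\Pi_1(X)$ condition saying that $a$ contains all $p_{r,\varepsilon}$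 with $r\ge R$); and for $r<R$, $a$ bounds no $z_r$-cone (which also excludes $p_{r,\varepsilon}$, $r<R$).

**Step 2.** *The purpose is to see that labeled partitions are available.* We claim: every finite partition of $1$ refines to a labeled one with exactly one element labeled $(\infty,R')$ for some $R'$; and every finite partition of a labeled element refines to a labeled one, with exactly one element labeled $(\infty,R')$, $R'\ge R$, below an element labeled $(\infty,R)$.

For $1$ and for elements labeled $(\infty,R)$: let $W$ be the part containing $\infty$. It contains all $p_{r,\varepsilon}$ with $r\ge R'$, for some $R'$ ($R'\ge R$ in the relative case). Split off pairwise disjoint cone neighborhoods, inside their parts, of the finitely many other $p$-points of the partitioned element; these have labels $(r,\varepsilon,\beta)$. What remains of $W$ has only finitely many $z_r$-points for each $r<R'$, since it contains none of their possible accumulation points (6.2(b)); split off disjoint cones around them. The rest of $W$ has label $(\infty,R')$. Everything else contains neither $\infty$ nor $p$-points, so it splits into $T_0$-cones by 4.4(d). Below an element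 labeled $(r,\varepsilon,\beta)$, the part containing $p_{r,\varepsilon}$ has a label $(r,\varepsilon,\beta')$, and the rest splits into $T_0$-cones. Below a $\tau$-cone, $\tau\in T_0$, use 4.4(d).

**Step 3.** *The purpose is to see that labels determine elements.* We claim: if $a\in\mathcal N$, $b\in\mathcal N'$ have the same label, there is an isomorphism $\mathcal N|a\cong\mathcal N'|b$ carrying $p_{r,\varepsilon}$ to $p_{r,\varepsilon}$ (when present) and $\infty$ to $\infty$ (when present). Such an isomorphism preserves labels of subelements, by Lemma 4.7.

*Label $\tau$.* This is Lemma 4.6.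

*Label $(r,\varepsilon,\beta)$.* Let $A_0=A(r,\varepsilon)$. All points of $a$ other than $p_{r,\varepsilon}$ have types in ${\downarrow}p_{r,A_0}\cup\{u_\omega,w_\omega\}$. Suppose $1\in A_0$. Then in $a$ the $u_\omega$-points accumulate only at $u_\omega$-points, so they form a compact set. If it is nonempty (i.e. $1\in\beta$), it is covered by finitely many $u_\omega$-cones in $a$, whose union $U$ is a $u_\omega$-cone by 4.4(c). Likewise, if $2\in A_0\cap\beta$, all $w_\omega$-points of $a$ lie in one $w_\omega$-cone; removing $U$ from it (if $U$ is defined) removes no $w_\omega$-point, so it remains a $w_\omega$-cone by 4.4(b). The rest of $a$ contains $p_{r,\varepsilon}$, and its other points have types in ${\downarrow}p_{r,A_0}$. So $a$ is a disjoint union of a $p_{r,A_0}$-cone, a $u_\omega$-cone iff $1\in A_0\cap\beta$, and a $w_\omega$-cone iff $2\in A_0\cap\beta$. The same holds for $b$; apply Lemma 4.6 to the pieces. The point is that finitely many $u_\omega$-cones together are again one $u_\omega$-cone, and likewise for $w_\omega$; this is why the label need not mention $A_0$.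

*Label $(\infty,R)$.* Let $h:\mathcal N\cong\mathcal N'$ be any isomorphism. By 6.2(a) it carries each $p_{r,\varepsilon}$ to $p_{r,\varepsilon}$ and $\infty$ to $\infty$. Put $d=h(a)\wedge b$; it contains $\infty$ and exactly the $p_{r,\varepsilon}$ with $r\ge R$. Each of $h(a)-d$ and $b-d$ is a finite disjoint union of $T_0$-cones of types other than $z_{r'}$, $r'<R$. So it suffices that for a $\tau$-cone $e$ of such a type, disjoint from $d$, we have $d\vee e\cong d$ by an isomorphism fixing $\infty$ and all $p$-points. Then we absorb the cones one at a time, getting $h(a)\cong d\cong b$.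

Let $q=p_{r,0}$ if $\tau=z_r$ $(r\ge R)$, and $q=\infty$ otherwise. Every neighborhood of $q$ contains $\tau$-points, and $typ(q)\neq\tau$ if $q\ne\infty$. Using a countable neighborhood base of $q$, choose in $d$ disjoint $\tau$-cones $e_1,e_2,\dots$ not containing $q$, such that every neighborhood of $q$ contains almost all $e_n$. (The finitely many cones already chosen are clopen and avoid $q$, so there is always room.) Map $e\to e_1$ and $e_n\to e_{n+1}$ by homeomorphisms (Lemma 4.6), and let the map be the identity elsewhere. This is a bijection from $d\vee e$ to $d$. It is continuous at $q$: given a neighborhood $V$ of $q$, remove from $V$ the finitely many $e_n$ with $e_{n+1}\not\subseteq V$, and $e$; the rest is a neighborhood of $q$ mapped into $V$. Every point outside $\{q\}\cup e\cup\bigcup e_n$ has a neighborhood disjoint from $e$ and all $e_n$. So the map is a continuous bijection of compact Hausdorff spaces, a homeomorphism. It fixes $\infty$ and all $p$-points, since $T_0$-cones contain none of them.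

**Step 4.** *The purpose is to assemble the isomorphism.* Start with $1\leftrightarrow1$, label $(\infty,1)$. Given corresponding labeled partitions with equal labels, and the next element of $\mathcal N$ or $\mathcal N'$, refine on that side to a labeled partition deciding this element (Step 2), and search on the other side for a corresponding refinement with the same labels. It exists by Step 3. All checks are $C$-decidable by Step 1. The union is a $C$-computable isomorphism. This proves Proposition 8.2. $\square$

## 9. What $\Sigma_{\omega+2}$ formulas cannot notice

Now we prove item 3 of Section 3. The tool is a family of back-and-forth relations. Read $\mathcal A\le_\beta\mathcal B$ as "$\Pi_\beta$ facts go from $\mathcal A$ to $\mathcal B$".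

**Definition 9.1.** For BAs, $\mathcal A\le_0\mathcal B$ iff ($\mathcal A$ is trivial $\iff$ $\mathcal B$ is trivial). For $\beta>0$: $\mathcal A\le_\beta\mathcal B$ iff for all $\gamma<\beta$ and every finite partition $(b_i)$ of $1_{\mathcal B}$ ($0$ allowed as a member) there is a partition $(a_i)$ of $1_{\mathcal A}$ with $\mathcal B|b_i\le_\gamma\mathcal A|a_i$ for all $i$. Write $\equiv_\beta$ for both directions.

Example: the four-element algebra is $\le_1$ the two-element one, since a partition of the unit of the latter has one nonzero member. The converse fails: the partition into two atoms cannot be matched. Indeed the $\Pi_1$ sentence "every element is $0$ or $1$" holds only in the two-element one.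

We collect elementary properties.

* (B1) $\le_\beta$ implies $\le_\gamma$ for $\gamma\le\beta$. This is clear for $\gamma>0$; for $\gamma=0<\beta$ use the partition $(1_{\mathcal B})$. Hence for $\le_{\beta+1}$ only $\gamma=\beta$ need be checked. For limit $\beta$, $\le_\beta$ is equivalent to all $\le_\gamma$, $\gamma<\beta$: given $\gamma<\beta$, use $\le_{\gamma+1}$.
* (B2) Isomorphic algebras are in all relations $\le_\beta$.
* (B3) *Finite products preserve $\le_\beta$.* Induction on $\beta$; for $\beta=0$, a product is trivial iff all factors are. Let $\mathcal A_i\le_\beta\mathcal B_i$ $(i<n)$, $\gamma<\beta$, and let $(b_j)_j$, $b_j=(b_j^i)_i$, be a partition of the unit of $\prod\mathcal B_i$. Take partitions $(a_j^i)_j$ of $1_{\mathcal A_i}$ with $\mathcal B_i|b_j^i\le_\gamma\mathcal A_i|a_j^i$, put $a_j=(a_j^i)_i$, and apply the induction hypothesis to $\prod_i\mathcal B_i|b_j^i$ and $\prod_i\mathcal A_i|a_j^i$.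
* (B4) *In verifying $\le_\beta$ one may first refine $(b_i)$.* If $(b_{ij})$ refines $(b_i)$ and $\mathcal B|b_{ij}\le_\gamma\mathcal A|a_{ij}$, put $a_i=\bigvee_ja_{ij}$ and use (B3).

**Lemma 9.2.** If $(a_i),(b_i)$ are finite partitions of $1$ in $\mathcal A,\mathcal B$ with $\mathcal A|a_i\le_\beta\mathcal B|b_i$ for all $i$, then every infinitary $\Pi_\beta$ formula true in $\mathcal A$ of a tuple of Boolean terms in $(a_i)$ is true in $\mathcal B$ of the same terms in $(b_i)$.

*Proof.* Induction on $\beta$. For $\beta=0$, the truth of a finitary quantifier-free formula of such terms depends only on which $a_i$ are $0$. Let $\beta>0$. If the formula fails in $\mathcal B$, some conjunct $\forall\bar y\,\sigma$ with $\sigma\in\Sigma_\gamma$, $\gamma<\beta$, fails at some $\bar d$. Refine each $b_i$ by $\bar d$ to $(b_{ij})_j$, and take partitions $(a_{ij})_j$ of $a_i$ with $\mathcal B|b_{ij}\le_\gamma\mathcal A|a_{ij}$. The original terms and $\bar d$ are terms in $(b_{ij})$. By the induction hypothesis, with the roles of $\mathcal A$ and $\mathcal B$ exchanged, the $\Pi_\gamma$ formula $\neg\sigma$ transfers to $\mathcal A$, a contradiction. $\square$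

Next we compare cones. Finite levels do not see large indices; level $\omega$ does not see the attributes; level $\omega+1$ sees them in one direction only.

**Lemma 9.3.** For $n<\omega$: (a) $c(s_k)\equiv_nc(s_{k'})$ and $c(t_k)\equiv_nc(t_{k'})$ for $n\le k,k'<\omega$; $c(u_k)\equiv_nc(u_{k'})$ and $c(w_k)\equiv_nc(w_{k'})$ for $\max(n,2)\le k,k'\le\omega$. (b) $c(p_{r,A})\equiv_\omega c(p_{r,A'})$ for all $A,A'$. (c) $c(p_{r,A})\le_{\omega+1}c(p_{r,A'})$ if $A\subseteq A'$.

*Proof.* (a) Induction on $n$; $n=0$ is clear, as cones are nontrivial. For $n+1$ we show that the cone with index $k$ is $\le_{n+1}$ the cone with index $k'$. Refine a partition of the latter to cones by 4.5(a). In the cone with index $k\ge n+1$ choose, by 4.5(b), the same number of top cones and, for the lower cones, the same types, except that $s_j$ (resp. $t_j$) with $j\ge k$ is replaced by $s_{k-1}$ (resp. $t_{k-1}$). As $j,k-1\ge n$, the induction hypothesis applies to these pairs and to the top cones; the other pairs are isomorphic.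

(b) We show $\le_n$ for all $A,A'$ by induction on $n$; $n=0$ is clear. For $n+1$: given a partition of $c(p_{r,A'})$ into a top cone and lower cones, use in $c(p_{r,A})$ the same types, except that $u_\omega,w_\omega$, when unavailable, are replaced by $u_{n+2},w_{n+2}$, which is justified by (a). Top cones are handled by the induction hypothesis. By (B1) we get $\le_\omega$.

(c) Since ${\downarrow}p_{r,A'}\subseteq{\downarrow}p_{r,A}$, every cone partition of $c(p_{r,A'})$ is matched in $c(p_{r,A})$ with the same lower types; use (b) for the top cones. $\square$

To use this for the whole algebra we need standard partitions of $B_A^R$.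

**Lemma 9.4.** (a) Every finite partition of $B_A^R$ refines, for all sufficiently large $R'>R$, to one consisting of a tail $\cong B_A^{R'}$ containing $\infty$, one $p_{r,A(r,\varepsilon)}$-cone for each $R\le r<R'$, $\varepsilon<2$, and cones of types in $T_0\setminus\{z_r:r<R\text{ or }r\ge R'\}$. (b) Conversely, for $R'>R$ and any finite list of types in $T_0\setminus\{z_r:r<R\text{ or }r\ge R'\}$, $B_A^R$ has such a partition with this list.

*Proof.* (a) The part containing $\infty$ contains all but finitely many summands entirely. Let $R'$ be so large that these include all $p$-summands with $r\ge R'$. Let the tail consist of $\infty$, these $p$-summands, and all the $u_\omega$- and $w_\omega$-summands contained in that part. The rest lies in finitely many summands; choose disjoint cone neighborhoods of its $p$-points inside their parts, and apply 4.4(d) to the remainder of each part. The rest meets no $p$-summand of index outside $R\le r<R'$, so no other $z_r$ occurs.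

(b) Take the $u_\omega$- and $w_\omega$-cones from the $\omega$ many summands of these kinds, and the other cones inside $p_{r,\varepsilon}$-summands with $R\le r<R'$, by 4.5(b), leaving $p$-cones there. The tail consists of $\infty$ and all other summands except the $p$-summands with $R\le r<R'$. $\square$

**Lemma 9.5.** For all arrays $A,A'$ and all $R$: $B_A^R\equiv_{\omega+1}B_{A'}^R$.

*Proof.* First $\le_n$ for all $A,A',R$, by induction on $n$; $n=0$ is clear. For $n+1$, refine a partition of $B_{A'}^R$ to the form 9.4(a), and take by 9.4(b) a partition of $B_A^R$ with the same $R'$ and the same list. Corresponding pieces are $\equiv_n$: tails by the induction hypothesis, $p$-cones by 9.3(b), $T_0$-cones by 4.6. Hence $B_A^R\equiv_\omega B_{A'}^R$ for all $R$, and the same argument with $\equiv_\omega$ in place of $\equiv_n$ gives $\le_{\omega+1}$. $\square$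

In a product $\mathcal P\times\mathcal B$ we regard elements of $\mathcal P$ and of $\mathcal B$ as elements of the product, with the other coordinate $0$. The factor $\mathcal P$ will hold the parameters of a Scott family.

**Lemma 9.6 (Transfer).** Let $\mathcal P$ be a BA, $\bar c$ a finite partition of $1_{\mathcal P}$, $A$ an array, $r\ge R$, $x\in B_A^R$ with $p_{r,0}\in x$, $p_{r,1}\notin x$, and $\psi(\bar v,x)$ a $\Sigma_{\omega+2}$ formula with $\mathcal P\times B_A^R\models\psi(\bar c,x)$. There is $R'>r$ such that for every array $A'$:

* (i) if $A(r',\varepsilon)\subseteq A'(r',\varepsilon)$ for all $R\le r'<R'$, $\varepsilon<2$, then there is $x'\in B_{A'}^R$ with $p_{r,0}\in x'$, $p_{r,1}\notin x'$ and $\mathcal P\times B_{A'}^R\models\psi(\bar c,x')$;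
* (ii) if this inclusion holds for all such $r'\ne r$, and $A(r,0)\subseteq A'(r,1)$, $A(r,1)\subseteq A'(r,0)$, then there is $x''\in B_{A'}^R$ with $p_{r,1}\in x''$, $p_{r,0}\notin x''$ and $\mathcal P\times B_{A'}^R\models\psi(\bar c,x'')$.

*Proof.* Fix a true disjunct $\exists\bar y\,\chi$ of $\psi(\bar c,x)$, $\chi\in\Pi_\gamma$ with $\gamma\le\omega+1$, and witnesses $\bar y$. Refine the partition generated by $1_{\mathcal P},\bar c,x,\bar y$ so that on $B_A^R$ it has the form of 9.4(a), with $R'>r$. This $R'$ does not depend on $A'$. In $\mathcal P\times B_{A'}^R$ take the same partition on $\mathcal P$ and, by 9.4(b), a partition of $B_{A'}^R$ with the same $R'$ and the same list of $T_0$-types. Let the pieces correspond in the obvious way, except that in (ii) the $p_{r,0}$-piece corresponds to the $p_{r,1}$-piece and vice versa. Corresponding pieces are in relation $\le_{\omega+1}$ from the $A$-side to the $A'$-side: pieces of $\mathcal P$ are the same, $T_0$-cones are isomorphic by 4.6, $p$-cones are covered by 9.3(c), tails by 9.5. By Lemma 9.2, $\chi$ transfers. Let $x'$, resp. $x''$, be the join of the pieces corresponding to the pieces below $x$. Tails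 contain neither $p_{r,0}$ nor $p_{r,1}$, as $r<R'$, and neither do $T_0$-cones. So $x'$ and $x''$ contain exactly the required points of region $r$. $\square$

## 10. The construction with guesses

The purpose of this section is to define, with oracle $C$, an array in the limit. First the listings and codes.

Let $\Phi_e=W_e^C$ $(e<\omega)$. Only those $e$ matter for which $\Phi_e$ is a set of (indices of) computable $\Sigma_{\omega+2}$ formulas, and every $\Sigma^0_{\omega+2}$ set of such formulas is some $\Phi_e$. Let $(M_j)_j$ list all partial computable structures with universe $\omega$ in the language of BAs. "$M_j$ is a computable BA" is arithmetical, hence $C$-decidable uniformly in $j$.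

A *datum* $d=(R_d;\tau_1,\dots,\tau_l)$, $R_d\ge1$, $\tau_i\in T$, describes a possible choice of parameters. It determines the computable BA $\mathcal P_d=\prod_ic(\tau_i)$ with the partition $\bar c$ of its unit into the units of the factors. For an array $A$ that differs from the default array (below) at finitely many places, let $N_A^d=\mathcal P_d\times B_A^{R_d}$ in its standard presentation, computable uniformly in $d$ and $A$. There "$p_{r,\varepsilon}\in x$" is decidable, being a condition about the vertex of a summand.

Every pair $(e,d)$ has a code $q\ge R_d$, different pairs having different codes. Every triple $\langle q,J,k\rangle$, where $q$ is a code of a pair, $J\subseteq\{0,\dots,q\}$ and $k:\{0,\dots,q\}\setminus J\to\omega$, has a code $r\ge\max(q,1)$, different triples having different codes; decoding is computable. Such an $r$ is a region working against $\Phi_e$ and $d$, with a guess about the structures $M_0,\dots,M_q$: those with $j\in J$ respond forever, and the response counter of each other one stops at $k_j$. For instance $q=1$, $J=\{1\}$, $k_0=5$ guesses that the counter of $M_0$ stops at $5$ and that $M_1$ responds forever. All other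 $r\ge1$ are *inert* and never change state.

Stages are carried out computably in $C$. At each stage every region is in a state $0,1,2$, initially $0$:

* state $0$: $A_s(r,0)=\{1\}$, $A_s(r,1)=\emptyset$;
* state $1$: $A_s(r,0)=\{1,2\}$, $A_s(r,1)=\emptyset$;
* state $2$: $A_s(r,0)=\{1,2\}$, $A_s(r,1)=\{1\}$.

In each case $A_s(r,1)\subsetneq A_s(r,0)$. The *default array* has all regions in state $0$.

*Responses.* For a computable BA $M_j$ let $(y_0^{j,r},y_1^{j,r})$ be the *first pair* found in a fixed $C$-effective search in $M_j$ for disjoint $y_0,y_1$ with $\mathrm{Cell}_r(y_0)$, $\mathrm{Cell}_r(y_1)$, $\alpha_1^r(y_0)$. Define $\mathrm{Resp}(j,r,s)$ by the state of $r$ at stage $s$: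

* state $0$: the first pair has been found by stage $s$;
* state $1$: in addition $\alpha_2^r(y_0^{j,r})$ has been enumerated by stage $s$;
* state $2$: some disjoint $y_0,y_1$ with $\mathrm{Cell}_r(y_0),\mathrm{Cell}_r(y_1),\alpha_2^r(y_0)$ have been found by stage $s$.

Let $\ell(j,s)$ be the largest $\ell\le s$ with $\mathrm{Resp}(j,r,s)$ for all $1\le r<\ell$, and $h_j(s)=\max_{s'\le s}\ell(j,s')$. If $M_j$ is not a computable BA, put $h_j\equiv0$.

**Stage $s+1$.** For each $r=\langle q,J,k\rangle\le s$, $q=(e,d)$, at most one transition per region and stage:

* $0\to1$ if $r$ is in state $0$ and there are $s'\le s$, a formula $\psi\in\Phi_e$ enumerated within $s$ steps, and $x\le s$ in the factor $B^{R_d}_{A_{s'}}$ of $N^d_{A_{s'}}$ with $p_{r,0}\in x$, $p_{r,1}\notin x$, such that $N^d_{A_{s'}}\models\psi(\bar c,x)$ is verified by the $C$-enumeration of the set $S$ of (F1) within $s$ steps. (Note $r\ge q\ge R_d$.)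
* $1\to2$ if $r$ is in state $1$ and (a) for every $j\in J$: $\alpha_2^r(y_0^{j,r})$ has been enumerated by stage $s$ and $h_j(s)>r$; and (b) for every $j\le q$ with $j\notin J$: $h_j(s)=k_j$.

In (a), if $M_j$ is not a computable BA, the condition fails. What is used at stage $s+1$ depends only on the states at stages $\le s$, and at each stage only finitely many regions differ from the default; so the construction is $C$-computable. Let $A^*=\bigcup_sA_s$ (pointwise). It is c.e. in $C$, and $A^*(r,1)\subsetneq A^*(r,0)$ for all $r$. Let $B=B_{A^*}$. By Proposition 7.4 it has a computable copy $M$ with universe $\omega$. We say that *$r$ acts* if $r$ reaches state $2$.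

## 11. Selectors computable in $C$

In this section we prove that $B$ is $\Delta^0_{\omega+2}$-categorical. In a copy of $B$, two disjoint elements satisfying $\mathrm{Cell}_r$ each contain exactly one of $p_{r,0},p_{r,1}$, and 6.3(d) applies to them. Recall, for all $r$:
$$1\in A^*(r,0);\quad 2\notin A^*(r,1);\quad 1\in A^*(r,1)\iff r\text{ acts};\quad 2\in A^*(r,0)\iff r\text{ leaves state }0.\tag{2}$$

First, true copies keep responding.

**Lemma 11.1.** If $M_j\cong B$, then $h_j(s)\to\infty$.

*Proof.* We show that for each $r$, $\mathrm{Resp}(j,r,s)$ holds for all large $s$. Since $1\in A^*(r,0)$, disjoint neighborhoods of $p_{r,0},p_{r,1}$ show that the first pair exists. If the final state is $0$, this suffices. If the final state is $1$, then $1\notin A^*(r,1)$, so $p_{r,0}\in y_0^{j,r}$; as $2\in A^*(r,0)$, $\alpha_2^r(y_0^{j,r})$ holds and is eventually enumerated. If the final state is $2$, a pair with $p_{r,0}\in y_0$, $p_{r,1}\in y_1$ satisfies the requirement. Hence $\ell(j,s)\to\infty$. $\square$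

Second, anything that keeps responding does not block a region. Note that $M_j$ need not be a copy of $B$ here.

**Lemma 11.2.** If $h_j\to\infty$ and $r$ stays in state $1$ from some stage on, then $\alpha_2^r(y_0^{j,r})$ is eventually enumerated.

*Proof.* Since $\ell(j,s)\le s$ and $h_j$ is unbounded, there are arbitrarily late $s$ with $\ell(j,s)>r$, hence with $\mathrm{Resp}(j,r,s)$. Take such an $s$ when $r$ is in state $1$. $\square$

**Proposition 11.3.** $B$ is $\Delta^0_{\omega+2}$-categorical.

*Proof.* By Proposition 8.2 it suffices that every $M_j\cong B$ has a $C$-computable correct selector. Fix $j$. By Lemma 11.1, $h_j\to\infty$. We use as finite information $J^*=\{i\le j:h_i\to\infty\}\ni j$ and $k_i^*=\lim_sh_i(s)$ for $i\le j$, $i\notin J^*$; the limits exist since the $h_i$ are nondecreasing. By (2):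

(α) *If $r$ never acts, the first pair is correct.* For $1\notin A^*(r,1)$, so $p_{r,0}\in y_0^{j,r}$, and then $p_{r,1}\in y_1^{j,r}$.

(β) *If $r$ acts, every pair of disjoint $\mathrm{Cell}_r$-elements $y_0,y_1$ with $\alpha_2^r(y_0)$ is correct*, as $2\notin A^*(r,1)$. Such a pair exists, as $2\in A^*(r,0)$, and can be found.

For inert $r$ use the first pair. Let $r=\langle q,J,k\rangle$. We distinguish how the guess of $r$ compares with the truth about the indices $i\le\min(q,j)$.

1. *Some $i\le\min(q,j)$ has $i\notin J$ and either $i\in J^*$, or $i\notin J^*$ and $k_i<k_i^*$.* The guess about $i$ is too low, and we shall see it refuted. Wait for a stage $s$ at which $r$ has acted or $h_i(s)>k_i$; such $s$ exists. If $r$ has acted by then, use (β). If not, then by (b) and monotonicity of $h_i$, $r$ never acts; use the first pair.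
2. *Otherwise, some $i\le\min(q,j)$ has $i\notin J$, $i\notin J^*$, $k_i>k_i^*$.* The guess is too high. Then $h_i(s)=k_i$ never holds, so by (b) $r$ never acts; use the first pair.
3. *Otherwise, some $i\le\min(q,j)$ has $i\in J\setminus J^*$.* By (a), $r$ can act only if $h_i(s)>r$ for some $s$. So if $r\ge k_i^*$, it never acts; use the first pair. Only finitely many $r$ remain, all $<\max\{k_i^*:i\le j,\ i\notin J^*\}$; hard-wire correct pairs for them.
4. *Otherwise $J,k$ agree with $J^*,k^*$ on all $i\le\min(q,j)$.* If $q\ge j$, then $j\in J$, so by (a) $r$ acts only after $\alpha_2^r(y_0^{j,r})$ has been enumerated. Thus if $r$ acts, $p_{r,0}\in y_0^{j,r}$, because $2\notin A^*(r,1)$. By this and (α), the first pair is correct in all cases. If $q<j$, then $J$ and $k$ are determined by $q$, so there is at most one such $r$ for each $q$, hence finitely many; hard-wire correct pairs.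

The cases are exhaustive, which case applies is computable from $r$ and the finite information, and the procedure is computable in $C$. $\square$

The condition $h_j(s)>r$ in (a) is used exactly in case 3: a region that wrongly trusts a structure which stops responding is stopped too, with finitely many exceptions.

## 12. No formally $\Sigma^0_{\omega+2}$ Scott family

Now the region with the right guess does its work.

**Proposition 12.1.** $B$ is not relatively $\Delta^0_{\omega+2}$-categorical.

*Proof.* Suppose it is. By (F2), $M$ has a formally $\Sigma^0_{\omega+2}$ Scott family over a tuple $\bar c_0$.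

**Step 1.** *We put the parameters into the form of a datum and find the region.* By 9.4(a) there is a partition of $1_M$ that generates all elements of $\bar c_0$ and consists of a tail $c_\infty$ with $M|c_\infty\cong B^R_{A^*}$ and cones $c_1,\dots,c_l$ of types $\tau_1,\dots,\tau_l\in T$. Let $d=(R;\tau_1,\dots,\tau_l)$ and $\bar c=(c_1,\dots,c_l)$. By Lemma 4.6, $(M,\bar c)\cong(\mathcal P_d\times B^R_{A^*},\bar c)$; we identify these. Keep only the members of the Scott family for 1-tuples, and substitute for $\bar c_0$ Boolean terms in $\bar c$ (with $c_\infty=-\bigvee c_i$). This gives a $C$-c.e. set $\Phi_e$ of computable $\Sigma_{\omega+2}$ formulas $\psi(\bar v,x)$ such that each $x\in M$ satisfies some $\psi(\bar c,x)$, $\psi\in\Phi_e$, and any two elements satisfying the same $\psi(\bar c,\cdot)$ are automorphic in $M$. Let $q$ code $(e,d)$, let $J=\{j\le q:h_j\to\infty\}$, $k_j=\lim_sh_j(s)$ for the other $j\le q$, and $r=\langle q,J,k\rangle\ge q\ge R$.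

**Step 2.** *We show that $r$ leaves state $0$.* Suppose not. Choose $x\in B^R_{A^*}$ with $p_{r,0}\in x$, $p_{r,1}\notin x$, and $\psi\in\Phi_e$ with $\psi(\bar c,x)$ true in $\mathcal P_d\times B^R_{A^*}$. Let $R'$ be as in Lemma 9.6. For large $s'$, $A_{s'}=A^*$ at all regions $<R'$. Fix such an $s'$. By 9.6(i), from $A^*$ to $A_{s'}$, there is $x'\in B^R_{A_{s'}}$ containing $p_{r,0}$ but not $p_{r,1}$ with $N^d_{A_{s'}}\models\psi(\bar c,x')$. This is eventually verified, so $r$ enters state $1$, a contradiction.

**Step 3.** *We show that $r$ acts.* Suppose not; then $r$ stays in state $1$ from some stage on. By Lemma 11.2 and the choice of $J$, (a) holds at all large stages. By the choice of $k$, so does (b). So $r$ acts, a contradiction.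

**Step 4.** *We move the isolating formula to the wrong point.* Let $s',\psi,x$ be as in the transition $0\to1$ of $r$; thus $N^d_{A_{s'}}\models\psi(\bar c,x)$. States never decrease, so $r$ was in state $0$ at stage $s'$. So
$$A_{s'}(r,0)=\{1\},\quad A_{s'}(r,1)=\emptyset,\qquad A^*(r,0)=\{1,2\},\quad A^*(r,1)=\{1\},$$
and $A_{s'}\subseteq A^*$ pointwise. In particular $A_{s'}(r,0)\subseteq A^*(r,1)$ and $A_{s'}(r,1)\subseteq A^*(r,0)$. So Lemma 9.6(i) and (ii), applied from $A_{s'}$ to $A^*$, give $x',x''\le c_\infty$ in $M$ with $M\models\psi(\bar c,x')\wedge\psi(\bar c,x'')$, $p_{r,0}\in x'$ and $p_{r,0}\notin x''$. Then some automorphism of $M$ carries $x'$ to $x''$. But by 6.2(a) automorphisms fix $p_{r,0}$, the only point of type $p_{r,\{1,2\}}$. Contradiction. $\square$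

## 13. One more jump decides the attributes

The last part of Theorem 1.1 needs selectors in arbitrary copies.

**Proposition 13.1.** $B$ is relatively $\Delta^0_{\omega+3}$-categorical.

*Proof.* Let $\mathcal N,\mathcal N'$ be copies and $Z=\mathcal N\oplus\mathcal N'$. The evaluation of truth in (F1) relativizes to the atomic diagram of a copy, so Lemma 6.4 holds for $\mathcal N,\mathcal N'$ with $Z^{(\omega)},Z^{(\omega+2)}$ in place of $X,C$. Hence $Z^{(\omega+3)}$ decides $\alpha_i^r$. Since $A^*(r,1)\subsetneq A^*(r,0)$, there exist disjoint $\mathrm{Cell}_r$-elements $y_0,y_1$ with $\alpha_i^r(y_0)\wedge\neg\alpha_i^r(y_1)$ for some $i$. Any such pair is correct: if $p_{r,1}\in y_0$, then $i\in A^*(r,1)\subseteq A^*(r,0)$, and $\alpha_i^r(y_1)$ would hold. So there are correct selectors computable in $Z^{(\omega+3)}$. The proof of Proposition 8.2, with label questions decided by $Z^{(\omega+3)}$, gives a $Z^{(\omega+3)}$-computable isomorphism. $\square$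

For the default array, the same argument needs no extra jump. The search for disjoint $\mathrm{Cell}_r$-elements with $\alpha_1^r(y_0)$ is effective in $Z^{(\omega+2)}$ and correct because no $p_{r,1}$ has attribute $1$, and $Z^{(\omega+2)}$ decides the labels. This is the claim made in Section 3 for the algebra in which nothing happens.

Propositions 11.3, 12.1 and 13.1, applied to the computable copy $M\cong B$, prove Theorem 1.1, and the conjecture is refuted. $\blacksquare$
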